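# Derivations of the local multiplier algebra of a separable C$^*$-algebra

## Matrix functions that are scalar at one point

Let
$$A=\{f\in C([-1,1],M_2(\mathbb C)):\ f(0)\in\mathbb C1\},$$
a unital separable C$^*$-algebra. Let $s=\mathrm{diag}(\tfrac12,-\tfrac12)$ and define $b(t)=s$ for $t>0$, $b(t)=-s$ for $t<0$. For $f\in A$ put
$$\delta(f)(t)=b(t)f(t)-f(t)b(t)\quad(t\ne0),\qquad \delta(f)(0)=0 .$$
If $f(0)=\lambda1$, then $\|\delta(f)(t)\|=\|[b(t),f(t)-\lambda1]\|\le 2\|s\|\,\|f(t)-\lambda1\|\to0$ as $t\to0$. So $\delta$ maps $A$ into $A$, although $b$ jumps at $0$. It is linear and satisfies $\delta(fg)=\delta(f)g+f\delta(g)$. Is there $c\in A$ with $\delta(f)=cf-fc$ for all $f\in A$? At $t\neq0$ the values $f(t)$ fill $M_2(\mathbb C)$, so $c(t)-b(t)$ is a scalar matrix. Hence the trace-free part of $c(t)$ is $\pm s$, of norm $\frac12$, for every $t\neq0$. But $c(t)\to c(0)\in\mathbb C1$, so that trace-free part tends to $0$. There is no such $c$.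

The function $b$ is a perfectly good object on $U=[-1,1]\setminus\{0\}$. Let $K=\{f\in A:f(0)=0\}=C_0(U,M_2)$. Multiplication by $b$ on either side maps $K$ into $K$. So $b$ is a multiplier of the ideal $K$ of $A$, and since $U$ is dense, we lose no information about elements of $A$ by looking at $K$ only. The derivation becomes inner once multipliers of such ideals are allowed. Let us make this precise.

**Conventions.** "Ideal" means closed two-sided ideal, $E_r$ is the closed ball of radius $r$ of a normed space $E$, and $[a,b]=ab-ba$. A *derivation* of a C$^*$-algebra $B$ is a linear map $\delta:B\to B$ with $\delta(xy)=\delta(x)y+x\delta(y)$. It is *inner* if $\delta=\mathrm{ad}\,b$ for some $b\in B$, where $(\mathrm{ad}\,b)(x)=bx-xb$. Derivations of C$^*$-algebras are bounded (Sakai).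

**Multipliers.** A multiplier $n$ of a C$^*$-algebra $K$ is a double centralizer, that is, a pair of maps $d\mapsto nd$, $c\mapsto cn$ of $K$ into $K$ with $(cn)d=c(nd)$. They form a unital C$^*$-algebra $M(K)\supseteq K$ with $\|n\|=\sup\{\|cnd\|:c,d\in K_1\}$. A net $n_\lambda$ in $M(K)$ converges *strictly* to $n$ if $n_\lambda c\to nc$ and $cn_\lambda\to cn$ in norm for all $c\in K$. For example $M(C_0(U))=C_b(U)$, $M(C_0(U,M_2))=C_b(U,M_2)$, and $M(\mathcal K(H))=B(H)$ for the algebra $\mathcal K(H)$ of compact operators.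

**Essential ideals.** An ideal $K$ of $A$ is essential if $aK=0$, $a\in A$, implies $a=0$; equivalently, $K$ meets every nonzero ideal of $A$ in a nonzero ideal. For $A=C_0(X)$ these are the $C_0(O)$ with $O\subseteq X$ open and dense. Let $\mathcal E(A)$ be the set of essential ideals; it is closed under finite intersections.

**Local multiplier algebra.** If $K_1\subseteq K_2$ are in $\mathcal E(A)$, then $n\in M(K_2)$ maps $K_1=K_1K_1$ into itself, and restriction embeds $M(K_2)$ isometrically in $M(K_1)$. So $\mathcal E(A)$ is a downward-directed system, and $M_{\mathrm{loc}}(A)$ is the C$^*$-algebraic direct limit of the $M(K)$ along it. We view every $M(K)$ as a subalgebra of $B:=M_{\mathrm{loc}}(A)$. Two multipliers of different essential ideals are equal in $B$ if they agree on an essential ideal contained in both. The union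
$$B_0=\bigcup_{K\in\mathcal E(A)}M(K)$$
is a dense $*$-subalgebra of $B$, and $A\subseteq M(A)\subseteq B_0$.

In our example $K\in\mathcal E(A)$, $b\in M(K)\subseteq M_{\mathrm{loc}}(A)$, and $\delta=\mathrm{ad}\,b$ on $A$, whereas $M(A)=A$ because $A$ is unital. Moreover $\|\delta\|=1$ and $\|b\|=\frac12$: one has $\|\delta\|\le2\|b\|=1$, and $\delta(f)=f$ for $f=\varphi e_{12}$ with $\varphi$ supported in $(0,1]$.

**Pedersen's theorem.** Every derivation on a separable C$^*$-algebra $A$ extends to an inner derivation of $M_{\mathrm{loc}}(A)$.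

The bigger algebra has derivations of its own. The algebra $M_{\mathrm{loc}}(A)$ is usually not separable, a derivation of it need not map $A$ into $A$, and Pedersen's theorem says nothing directly about it. Must we enlarge once more to make the derivations of $M_{\mathrm{loc}}(A)$ inner? For separable $A$ we need not.

**Theorem 1.** Let $A$ be a separable C$^*$-algebra, $\delta$ a derivation of $B:=M_{\mathrm{loc}}(A)$ and $\sigma>0$. Then there is $b\in B$ with $\delta=\mathrm{ad}\,b$ and $\|b\|\le\frac12\|\delta\|+\sigma$. In particular, every derivation of $M_{\mathrm{loc}}(A)$ is inner.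

## Commutative algebras, compact operators, and $2\times2$ matrices

**Commutative $A$.** Then $B$ is commutative, unital, $B=C(Y)$, and every derivation is $0$. Indeed $\delta(1)=0$. If $f\ge0$ and $f(y)=0$, write $f=g^2$ with $g\geq 0$; then $\delta(f)(y)=2g(y)\delta(g)(y)=0$. Every function vanishing at $y$ is a linear combination of positive ones vanishing at $y$, so $\delta(f)(y)=\delta(f-f(y)1)(y)=0$ for all $f$ and $y$.

**$A=\mathcal K(H)$.** The only essential ideal is $A$, so $B=B(H)$. Fix a unit vector $\xi$, let $\theta_\eta$ be the rank-one operator $\zeta\mapsto\langle\zeta,\xi\rangle\eta$, and put $b\eta=\delta(\theta_\eta)\xi$. For $T\in B(H)$ we have $T\theta_\eta=\theta_{T\eta}$, hence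
$$bT\eta=\delta(T\theta_\eta)\xi=\delta(T)\theta_\eta\xi+T\delta(\theta_\eta)\xi=\delta(T)\eta+Tb\eta ,$$
that is, $\delta(T)=[b,T]$, with $\|b\|\le\|\delta\|$.

**The example above.** Each essential ideal of $A$ contains some $C_0(O,M_2)$ with $O$ open and dense in $U$. So $B=M_2(Z)$, where $Z$ is the closure of $\bigcup_OC_b(O)$. If $z$ is central, comparing $\delta(zx)$ and $\delta(xz)$ shows that $\delta(z)$ commutes with all $x$. So $\delta$ maps the center $Z1$ into itself, and by the commutative case $\delta(Z1)=0$. Put $b=\sum_i\delta(e_{i1})e_{1i}$. Then $be_{jk}=\delta(e_{j1})e_{1k}$ and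
$$e_{jk}b=\sum_i\big(\delta(e_{jk}e_{i1})-\delta(e_{jk})e_{i1}\big)e_{1i}=\delta(e_{j1})e_{1k}-\delta(e_{jk}),$$
so $[b,e_{jk}]=\delta(e_{jk})$. Since both derivations kill $Z1$, $\delta=\mathrm{ad}\,b$.

In the last case, finitely many values $\delta(e_{i1})$ determine $b$, and finitely many elements of $B$ are within $\varepsilon$ of a common $M(K)$. A general $A$ has no matrix units, so we must control infinitely many values of $\delta$ at once. This uniformity is the theme of the proof.

## Central projections $p_W$ and the distances $d_W$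

From now on $A\neq0$ is separable and $B=M_{\mathrm{loc}}(A)$. We collect tools for working "on an ideal $W$ of $A$" inside $B$.

For an ideal $U$ of $A$ let $U^\perp=\{a\in A:aU=0\}$, again an ideal. Then $U+U^\perp=U\oplus U^\perp$ is essential: if $a$ kills it, then $a\in U^\perp$, so $a^*\in U^\perp$ and $aa^*=0$. Let
$$p_U=(1,0)\in M(U)\oplus M(U^\perp)=M(U\oplus U^\perp)\subseteq B .$$
This is a central projection of $B$. Indeed, let $x\in M(K)$, $K\in\mathcal E(A)$. Then $L=K\cap(U\oplus U^\perp)=(K\cap U)\oplus(K\cap U^\perp)$ is essential, $x$ restricts to a multiplier of $L$ that preserves both summands, and $p_U$ acts on $L$ as the projection onto the first summand; so $xp_U=p_Ux$. By density of $B_0$, $p_U$ is central. Clearly $M(U)\subseteq p_UB$. If $U$ is essential, $p_U=1$. For $A=C([0,1])$ and $U=C_0(O)$, $p_U$ is the function equal to $1$ on $O$ and to $0$ on $[0,1]\setminus\overline O$.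

Let $W\subseteq W'$ be ideals. The ideal $W\oplus(W^\perp\cap W')\oplus W'^\perp$ is essential. Suppose $a$ kills it. For $w\in W'$ we have $ww^*a^*\in W'\cap W^\perp$, because $a\in W^\perp$. So $aww^*a^*=0$, thus $aW'=0$, so $a\in W'^\perp$ and $aa^*=0$. Comparing on this essential ideal, we see that $p_Wp_{W'}=p_W$, and that for $n\in M(W')$ the element $p_Wn$ is the restriction of $n$ to $W$, so $p_Wn\in M(W)$. Put
$$d_W(b)=\mathrm{dist}(p_Wb,M(W)),\qquad b\in B .$$
This is a seminorm with $d_W(b)\le\|b\|$.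

**(P1)** *If $W\subseteq W'$, then $d_W\le d_{W'}$.* For $n\in M(W')$ we have $p_Wn\in M(W)$ and $\|p_Wb-p_Wn\|\le\|p_{W'}b-n\|$.

**(P2)** *If $b\in B$, $Y\ne0$ is an ideal and $\varepsilon>0$, there is an ideal $0\ne W\subseteq Y$ with $d_W(b)<\varepsilon$.* Take $K\in\mathcal E(A)$ and $b_0\in M(K)$ with $\|b-b_0\|<\varepsilon$, and $W=K\cap Y\neq0$. Then $p_Wb_0\in M(W)$.

**(P3)** *$\|p_Wb\|=\sup\{\|cbd\|:c,d\in W_1\}$ for $b\in B$.* Let first $b\in M(K)$, $K\in\mathcal E(A)$, and $L=W\cap K$. If $aL=0$, then $aWK=0$, so $aW=0$. Hence $L^\perp=W^\perp$, and $p_L=p_W$, since both act as $(1,0)$ on $L\oplus W^\perp$. So $p_Wb=p_Lb\in M(L)$ has norm $\sup_{c,d\in L_1}\|cbd\|\le\sup_{c,d\in W_1}\|cbd\|\le\|p_Wb\|$, the last step because $cbd=cp_Wbd$. For general $b$ use density of $B_0$; both sides are $1$-Lipschitz in $b$.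

**(P4)** *For a derivation $\delta$ of $B$, $\delta(p_W)=0$, hence $\delta(p_Wb)=p_W\delta(b)$.* For a central projection $p$, $\delta(p)=\delta(p^2)=2p\delta(p)$. Multiplying by $p$ gives $p\delta(p)=0$, so $\delta(p)=0$.

**(P5)** *For every ideal $Y\neq0$ of $A$ there is a sequence $(Y_i)$ of nonzero ideals contained in $Y$ such that every nonzero ideal contained in $Y$ contains some $Y_i$, and each ideal in the sequence occurs infinitely often.* The open subsets of $\mathrm{Prim}(A)$ correspond to the ideals of $A$, and $\mathrm{Prim}(A)$ has a countable base since $A$ is separable (Dixmier, *C$^*$-algebras*, Ch. 3). Take the nonempty members of a countable base that lie in the open set of $Y$, each repeated infinitely often.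

**(P6)** *Let $Y\neq0$ be an ideal and $h\in Y_+$ strictly positive. Let $\varphi_k$ be $0$ on $[0,\frac1{k+1}]$, $1$ on $[\frac1k,\infty)$ and linear in between. Then $u_k=\varphi_k(h)$ is an increasing approximate unit of $Y$ with $0\le u_k\le1$ and $u_Nu_k=u_k$ for $N>k$.* Indeed $\varphi_N=1$ on $[\frac1{k+1},\infty)$ if $N>k$, which gives monotonicity and the last identity. Also $u_kh\to h$ and $\overline{hY}=Y$.

**(P7)** *For separable $W$ and $r>0$, the ball $M(W)_r$ with the strict topology is Polish.* Let $(c_i)$ be dense in $W_1$. By boundedness, $n\mapsto(nc_i,c_in)_i$ is a homeomorphism of $M(W)_r$ onto a subset of the Polish space $(W\times W)^{\mathbb N}$. The image is closed: if $n_kc_i$ and $c_in_k$ converge for all $i$, then $n_kc$ and $cn_k$ converge for all $c\in W$, and the limits form a double centralizer of norm at most $r$.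

**(P8)** *Every $x$ in a C$^*$-algebra $E$ can be written $x=|x^*|^{1/2}e$ with $e\in E$, $\|e\|=\|x\|^{1/2}$.* With the polar decomposition $x=u|x|=|x^*|u$ in $E^{**}$ put $e=u|x|^{1/2}=|x^*|^{1/2}u$. Then $|x^*|^{1/2}e=x$, $e^*e=|x|$, and $e=\lim_nx(\frac1n+|x|)^{-1/2}\in E$. In particular $x$ is a product of two elements of $E$ of norm $\|x\|^{1/2}$.

We also use the following. Stampfli (1970): $\|\mathrm{ad}\,T\|=2\,\mathrm{dist}(T,\mathbb C1)$ for $T\in B(H)$. Dixmier, Ch. 3: $\mathrm{Prim}$ of a C$^*$-algebra is a Baire space and $P\mapsto\|a+P\|$ is lower semicontinuous on it. Kechris, *Classical Descriptive Set Theory*: analytic sets (images of closed, or Borel, subsets of a product of Polish spaces under a coordinate projection) have the Baire property and are universally measurable. Jankov–von Neumann (18.1 there): if $P\subseteq X\times Y$ is Borel, with $X,Y$ standard Borel, and all $X$-sections of $P$ are nonempty, there is a universally measurable $\omega\mapsto y(\omega)$ with $(\omega,y(\omega))\in P$ for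 all $\omega\in X$.

A nonmeager set with the Baire property is comeager in some nonempty open set; we use this twice.

## Pedersen's theorem on a separable $\delta$-invariant subalgebra

The first thing to try is Pedersen's theorem. It does not apply to $\delta$ on $A$, since $\delta(A)\not\subseteq A$ in general, nor to $\delta$ on $B$, which need not be separable. But it applies to a separable $C$ with $A\subseteq C\subseteq B$ and $\delta(C)\subseteq C$.

**Lemma 2.** Let $\delta$ be a derivation of $B$, $U\neq0$ an ideal of $A$ and $\varepsilon>0$. There are a separable C$^*$-subalgebra $J'\subseteq B$, $m\in M(J')$, and an ideal $0\neq V\subseteq U\cap J'$ of $A$ with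
$$\|\delta(j)-[m,j]\|\le\varepsilon\|j\|\ \ (j\in J'),\qquad\|m\|\le\kappa:=\tfrac12(\|\delta\|+\varepsilon)+\varepsilon .$$

**Step 1: the algebra $C$.** *We build $C$ with a dense part that multiplies essential ideals of $A$.* Let $X_0\subseteq B_0$ be the $*$-algebra over $\mathbb Q+i\mathbb Q$ generated by a countable dense subset of $A$. Given a countable $X_n\subseteq B_0$, choose for each $x\in X_n$ a sequence in $B_0$ converging to $\delta(x)$, and let $X_{n+1}\subseteq B_0$ be the countable $*$-algebra over $\mathbb Q+i\mathbb Q$ generated by $X_n$ and these sequences. Put $X=\bigcup X_n$ and $C=\overline X$. Then $C$ is a separable C$^*$-algebra, $A\subseteq C$, and $\delta(C)\subseteq C$, since $\delta(X)\subseteq C$ and $\delta$ is bounded. Enumerate $X=\{x_1,x_2,\dots\}$ with $x_n\in M(L_n)$, $L_n\in\mathcal E(A)$, and put $K_n=L_1\cap\dots\cap L_n\in\mathcal E(A)$. The C$^*$-algebras $C_n=C\cap M(K_n)$ increase and contain $x_1,\dots,x_n$, so $\bigcup C_n$ is dense in $C$.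

**Step 2: an implementer.** *We pass from $M_{\mathrm{loc}}(C)$ to the multipliers of one ideal of $C$ lying over $U$.* By Pedersen's theorem there is $x\in M_{\mathrm{loc}}(C)$ with $\delta(c)=[x,c]$ for $c\in C$. Choose an essential ideal $J$ of $C$ and $m_0\in M(J)$ with $\|x-m_0\|\le\varepsilon/2$. Then $\|\delta(j)-[m_0,j]\|\le\varepsilon\|j\|$ for $j\in J$. Let $J_U$ be the intersection of $J$ with the ideal of $C$ generated by $U$. It is nonzero because $J$ is essential in $C$, and $J_U\subseteq p_UB$ because $p_U$ is central and $p_Uu=u$ for $u\in U$. Being an ideal of $C$ inside $J$, $J_U$ is preserved by $m_0$.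

**Step 3: the norm.** *We subtract a scalar to bring the norm of $m_0$ down to about $\frac12\|\delta\|$ on a smaller ideal.* Put $\kappa_0=\|\delta\|+\varepsilon$, so that $\|[m_0,j]\|\le\kappa_0\|j\|$ for $j\in J_U$. Let $\pi$ be an irreducible representation of $J_U$, extended to $M(J_U)$. Each element of $\pi(J_U)$ lifts to $J_U$ with the same norm, so $\|[\pi(m_0),T]\|\le\kappa_0\|T\|$ for $T\in\pi(J_U)$, and by Kaplansky's density theorem for all $T\in B(H_\pi)$. By Stampfli, $\|\pi(m_0)-\lambda1\|\le\kappa_0/2$ for some $\lambda\in\mathbb C$. Perturbing $\lambda$ by at most $\varepsilon$ to a point of $\mathbb Q+i\mathbb Q$, we see that the sets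
$$T_\lambda=\bigcap_{j\in(J_U)_1}\{P\in\mathrm{Prim}(J_U):\|(m_0-\lambda)j+P\|\le\kappa_0/2+\varepsilon\},\qquad\lambda\in\mathbb Q+i\mathbb Q,$$
cover $\mathrm{Prim}(J_U)$. They are closed by lower semicontinuity. By Baire some $T_\lambda$ has nonempty interior. Let $J'$ be the nonzero ideal of $J_U$ corresponding to this interior; it is an ideal of $C$. For $j\in J'$ the norm of $(m_0-\lambda)j\in J'$ is the supremum of $\|(m_0-\lambda)j+P\|$ over $P$ in the interior, since every other $P$ contains $J'$. So $\|(m_0-\lambda)j\|\le(\kappa_0/2+\varepsilon)\|j\|=\kappa\|j\|$. Let $m=(m_0-\lambda)|_{J'}\in M(J')$. Then $\|m\|\le\kappa$, and $[m,j]=[m_0,j]$ for $j\in J'$.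

**Step 4: $J'$ contains an ideal of $A$.** *We have to see that $J'$ touches $A$, inside $U$.* We have $J'\cap C_n\neq0$ for some $n$: otherwise $C\to C/J'$ is isometric on each $C_n$, hence on $C$, and $J'=0$. Let $0\neq c'\in J'\cap C_n$. Since $c'\in M(K_n)$ is nonzero, $0\ne c'K_n\subseteq K_n\subseteq A$, and $c'K_n\subseteq J'$. So there is $0\ne c\in J'\cap A$. As $J'\subseteq p_UB$, $c=p_Uc$. If $cU=0$, then $c\in U^\perp$ and $c=p_Uc=0$, a contradiction. So $V:=J'\cap U\supseteq cU$ is nonzero. It is an ideal of $A$ because $A\subseteq C$ and $J'$ is an ideal of $C$. $\square$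

**What is missing.** For $v\in V$ we know that $mv$ and $vm$ lie in $J'\subseteq B$; we do not know that they lie in $A$. If $m$ multiplied some nonzero ideal $W\subseteq V$ of $A$ into itself, $m|_W$ would be an element of $M(W)\subseteq B$ that implements $\delta$ on $W$ up to $\varepsilon$, and only patching would remain. For one $v$, (P2) gives an ideal $W$ with $d_W(mv)<\varepsilon$, but $W$ depends on $v$, and infinitely many elements of $B$ need not have a common $W$. Take $A=C([0,1])$, let $q_1,q_2,\dots$ enumerate the rationals in $[0,1]$, and let $b_n(t)=\sin\frac1{t-q_n}$, a multiplier of the essential ideal of functions vanishing at $q_n$. A nonzero ideal is $W=C_0(O)$ with $O\ne\emptyset$ open. If $q_n\in O$ and $f\in C_b(O)$, then $b_n-f$ comes arbitrarily close to $1-f(q_n)$ and $-1-f(q_n)$ near $q_n$, so $\|p_Wb_n-f\|\ge1$. So no $W$ satisfies $d_W(b_n)<1$ for all $n$.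

Uniformity must therefore come from the derivation. We fix $\delta$, and exploit that $\delta$ is defined on *all* of $B$, in particular on infinite sums that converge only strictly. Then $\delta$ of the sum is a single element of $B$, to which (P2) applies.

## Uniformity from Baire category

**Lemma 3.** Let $V\neq0$ be an ideal of $A$, $(u_k)$ as in (P6) for $V$, and $\varepsilon>0$. There are $N$ and an ideal $0\neq W\subseteq V$ of $A$ with
$$d_W(\delta(b))\le\varepsilon\|b\|\quad\text{for all }b\in V\text{ with }bu_N=u_Nb=0 .$$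

*Proof.* Suppose not, and let $(Y_i)$ be as in (P5) for $Y=V$.

**Step 1: an orthogonal sequence of counterexamples.** *We spread failures along $(u_k)$ so that they can be summed.* Choose inductively $N_1<k_1<N_2<k_2<\cdots$ with $N_{i+1}=k_i+1$ (and $k_i>N_i$), and $b_i\in V_1$ with
$$b_iu_{N_i}=u_{N_i}b_i=0,\qquad d_{Y_i}(\delta(b_i))>\varepsilon,\qquad b_iu_{k_i+1}=u_{k_i+1}b_i=b_i .\tag{1}$$
Given $N_i$, the failure of the lemma for $N_i$ and $Y_i$ provides, after normalization, a $b\in V_1$ with the first two properties. Replace it by $b_i=u_{k_i}bu_{k_i}$ with $k_i>N_i$ large. This is norm-close to $b$, so the strict inequality persists since $\delta$ is bounded. The first property persists since the $u_k$ commute, and the third holds since $u_{k_i+1}u_{k_i}=u_{k_i}$.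

Let $i<j$. From $N_{i+1}\le N_j$ and (1), $b_iu_{N_j}=u_{N_j}b_i=b_i$ (if $N_j>N_{i+1}$, use $u_{N_j}u_{N_{i+1}}=u_{N_{i+1}}$), whereas $b_ju_{N_j}=u_{N_j}b_j=0$. Inserting $u_{N_j}$ between the factors gives
$$b_ib_j=b_jb_i=b_i^*b_j=b_ib_j^*=0 .$$
Taking adjoints in the last two, $b_k^*b_{k'}=b_kb_{k'}^*=0$ for all $k\ne k'$. For $i>n$, $b_iu_{N_n}=b_iu_{N_i}u_{N_n}=0$, so $b_i=b_i(1-u_{N_n})$, and likewise $b_i=(1-u_{N_n})b_i$.

**Step 2: all sub-sums exist in $B$.** *We want one element of $B$ for each choice of indices.* Let $\Theta=\{0,1\}^{\mathbb N}$. By orthogonality a finite sum $\sum_F\theta_ib_i$ has norm $\max_F\|\theta_ib_i\|\le1$. If $F\subseteq(n,\infty)$ and $y\in V$, then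
$$\Big\|\sum_F\theta_ib_iy\Big\|\le\|(1-u_{N_n})y\|,\qquad\Big\|y\sum_F\theta_ib_i\Big\|\le\|y(1-u_{N_n})\| .$$
So $b_\theta=\sum_i\theta_ib_i$ converges strictly in $M(V)_1\subseteq B$. The tails are small uniformly in $\theta$, so $\theta\mapsto b_\theta y$ and $\theta\mapsto yb_\theta$ are norm continuous for $y\in V$.

**Step 3: one ideal works for many $\theta$.** *We stratify $\Theta$ by the ideal that works for $\delta(b_\theta)$.* Put $r=\|\delta\|+\varepsilon$,
$$\Gamma_i=\{(\theta,n)\in\Theta\times M(Y_i)_r:\|p_{Y_i}\delta(b_\theta)-n\|\le\varepsilon/2\},$$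
and let $S_i$ be the projection of $\Gamma_i$ to $\Theta$. By (P3) the condition says that $\|c\,\delta(b_\theta)d-cnd\|\le\varepsilon/2$ for all $c,d\in(Y_i)_1$. Here $cnd$ is strictly continuous in $n$, and
$$c\,\delta(b_\theta)d=c\,\delta(b_\theta d)-cb_\theta\,\delta(d)$$
is norm continuous in $\theta$ by Step 2. So $\Gamma_i$ is closed, and by (P7) $S_i$ is analytic. For every $\theta$, (P2), (P5) and (P1) give an $i$ with $d_{Y_i}(\delta(b_\theta))<\varepsilon/2$, and an $n\in M(Y_i)$ within $\varepsilon/2$ of $p_{Y_i}\delta(b_\theta)$ has $\|n\|\le r$. So $\theta\in S_i$, and $\bigcup_iS_i=\Theta$. By Baire some $S_i$ is nonmeager, hence comeager in some cylinder $Q=\{\theta:\theta_k=s_k\text{ for }k\le l\}$.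

**Step 4: flip one coordinate.** *We recover a single $b_j$ as a difference.* Choose $j>l$ with $Y_j=Y_i$; here we use that each ideal occurs infinitely often. Flipping the $j$-th coordinate is a homeomorphism of $Q$, so $S_i\cap Q$ and its image under the flip, both comeager in $Q$, intersect. So there are $\theta,\theta'\in S_i$ that differ exactly at $j$. Since $\delta(b_\theta)-\delta(b_{\theta'})=\pm\delta(b_j)$, we get $d_{Y_j}(\delta(b_j))=d_{Y_i}(\delta(b_j))\le\varepsilon$, which contradicts (1). $\square$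

## From commutators to left multiplication, in the bidual

By Lemma 3, $[m,b]\approx\delta(b)$ is uniformly near multipliers of $W$, for $b$ in a hereditary subalgebra. We want this for $mb$ itself. The next lemma does that, provided we know it on a small subalgebra $R_0$.

**Lemma 4.** Let $R_0\subseteq R\subseteq M\subseteq N$ be C$^*$-algebras, $N$ unital, $y\in N$, with

(a) $\mathrm{dist}(yh,M)\le\eta\|h\|$ for $h\in R_0$;

(b) $\mathrm{dist}([y,r],M)\le\varepsilon\|r\|$ for $r\in R$.

Then $\mathrm{dist}(yc,M)\le(3\varepsilon+\eta)\|c\|$ for every $c$ in the closed ideal of $R$ generated by $R_0$.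

*Proof.* **Step 1: pass to biduals.** *In $R^{**}$ we have projections and partial isometries.* Identify $R_0^{**},R^{**},M^{**}$ with weak$^*$ closures in $N^{**}$. Write $a\in^tM^{**}$ for $\mathrm{dist}(a,M^{**})\le t$. By weak$^*$ compactness of balls the distance is attained, and the relation $\in^t$ is preserved by convex combinations and by weak$^*$ limits of bounded nets. For $a\in N$, $\mathrm{dist}(a,M)=\mathrm{dist}(a,M^{**})$: by Hahn–Banach $\mathrm{dist}(a,M)$ is the supremum of $|f(a)|$ over $f\in(N^*)_1$ vanishing on $M$, and such $f$ vanish on $M^{**}$. By Kaplansky's density theorem and separate weak$^*$ continuity of the product, (b) gives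
$$[y,r]\in^{\varepsilon\|r\|}M^{**}\qquad(r\in R^{**}).\tag{2}$$
Let $p\in R^{**}$ be the unit of $R_0^{**}$, the weak$^*$ limit of an approximate unit of $R_0$. By (a), $yp\in^\eta M^{**}$.

**Step 2: cover the central support of $p$ by copies of parts of $p$.** *We want to carry the information on $p$ to the ideal it generates.* Let $z$ be the central support of $p$ in $R^{**}$. By Zorn's lemma take a maximal family of partial isometries $v_i\in R^{**}$ such that the projections $p_i=v_iv_i^*\le z$ are mutually orthogonal and $v_i^*v_i\le p$. Then $\sum p_i=z$. Otherwise $q=z-\sum p_i\neq0$. If $qR^{**}p=0$, then $q$ annihilates the weak$^*$ closed ideal $zR^{**}$ generated by $p$, so $q=qz=0$. Hence $qR^{**}p\ne0$, and the partial isometry in the polar decomposition of a nonzero element of $qR^{**}p$ could be added to the family.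

**Step 3: the corner $zyz$.** *We first remove off-diagonal blocks by averaging over signs, then treat the diagonal ones.* Let $F$ be a finite set of indices, $p_F=\sum_Fp_i$, and $s_\omega=\sum_F\omega_ip_i$ for $\omega\in\{\pm1\}^F$. Since $s_\omega^2=p_F$, (2) gives
$$p_Fyp_F-s_\omega ys_\omega=-s_\omega[y,s_\omega]p_F\in^\varepsilon M^{**}.$$
The average of $s_\omega ys_\omega$ over $\omega$ is $\sum_Fp_iyp_i$. Hence $p_Fyp_F-\sum_Fp_iyp_i\in^\varepsilon M^{**}$. For the diagonal blocks, $p_iv_i=v_i$ and $pv_i^*=v_i^*$ give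
$$p_iyp_i=p_i[y,v_i]v_i^*+v_i(yp)v_i^*\in^{\varepsilon+\eta}M^{**}.$$
Compressing by $p_i\in M^{**}$ we can write $p_iyp_i=w_i+t_i$ with $w_i\in p_iM^{**}p_i$, $t_i=p_it_ip_i$, $\|t_i\|\le\varepsilon+\eta$. The $t_i$ live in orthogonal corners, so $\|\sum_Ft_i\|\le\varepsilon+\eta$. Altogether $p_Fyp_F\in^{2\varepsilon+\eta}M^{**}$. As $p_F\to z$ $\sigma$-strong$^*$, $p_Fyp_F\to zyz$ weak$^*$, and $zyz\in^{2\varepsilon+\eta}M^{**}$.

**Step 4: the remaining piece.** *We add $(1-z)yz$ and return to $N$.* We have $(1-z)yz=(1-z)[y,z]z$. By (2), $[y,z]=w+t$ with $w\in M^{**}$, $\|t\|\le\varepsilon$. Here $(1-z)wz=wz-zwz\in M^{**}$ and $\|(1-z)tz\|\le\varepsilon$. So $yz\in^{3\varepsilon+\eta}M^{**}$. Let $c$ be in the ideal of $R$ generated by $R_0$. Since $z$ is central in $R^{**}$ and $zr=zpr=pr=r$ for $r\in R_0$, we have $zc=c$. So $yc=(yz)c\in^{(3\varepsilon+\eta)\|c\|}M^{**}$. As $yc\in N$, Step 1 gives the claim. $\square$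

## The implementer almost preserves an ideal of $A$

Fix $\varepsilon>0$, an ideal $U\ne0$ of $A$, and $J',m,V,\kappa$ as in Lemma 2.

**Lemma 5.** There is an ideal $0\neq I\subseteq V$ of $A$ with $\mathrm{dist}(mc,I)\le11\varepsilon\|c\|$ for all $c\in I$.

*Proof.* **Step 1: the setting.** *We split elements into a part seen by $u_{N+1}$, where one application of (P2) suffices, and a part controlled by Lemma 3.* Take $(u_k)$ for $V$ as in (P6), and $N$ and $W$ from Lemma 3. As $mu_{N+1}\in J'\subseteq B$, we may shrink $W$ by (P2) so that also $d_W(mu_{N+1})\le\varepsilon$; by (P1) the estimate of Lemma 3 survives. Let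
$$D=\{b\in V:bu_N=u_Nb=0\}.$$
This is a C$^*$-subalgebra of $V$ with $DVD\subseteq D$. For $c\in W$,
$$(1-u_{N+1})cc^*(1-u_{N+1})\in D\cap W,\tag{3}$$
because $(1-u_{N+1})u_N=0$.

**Step 2: the case $D\cap W=0$.** *Here the second part is absent.* By (3), $c=u_{N+1}c$ for $c\in W$. Then $mc=(mu_{N+1})c$ has distance at most $\varepsilon\|c\|$ from $M(W)c\subseteq W$, and $I=W$ will do.

**Step 3: a seed $R_0$ when $D\cap W\ne0$.** *We need a small algebra on which left multiplication by $m$ is controlled; a local unit $g$ reduces this to the single element $mg$.* Choose $a\in(D\cap W)_+$ of norm $1$ and put $g=\min(1,2a)$, $g'=\max(0,2a-1)$. These are elements of $(D\cap W)_+$ of norm $1$ with $gg'=g'$. Let $Y\subseteq W$ be the ideal of $A$ generated by $g'$. By (P2) there is an ideal $0\neq W'\subseteq Y$ with $d_{W'}(mg)\le\varepsilon$. Put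
$$R=D\cap W',\qquad R_0=\overline{g'W'g'}\subseteq R .$$
$R_0$ is a C$^*$-algebra, and $gr=r$ for $r\in R_0$. It is nonzero: otherwise $(wg')^*(wg')=g'w^*wg'=0$ for $w\in W'$, so $W'g'=0$, then $W'Ag'A\subseteq W'g'A=0$ and $W'Y=0$, so $W'=0$.

**Step 4: apply Lemma 4** *to $R_0\subseteq R\subseteq W'\subseteq N:=M(J')$ and $y=m$.* (Note $W'\subseteq V\subseteq J'$.)

(a) For $r\in R_0$, $mr=(mg)r=(p_{W'}mg)r$ has distance at most $\varepsilon\|r\|$ from $M(W')r\subseteq W'$.

(b) For $r\in R$ write $r=r_1r_2$ with $r_i\in R$, $\|r_i\|=\|r\|^{1/2}$, by (P8). Since $r_i\in D$, Lemma 3 and (P1) give $d_{W'}(\delta(r_i))\le\varepsilon\|r_i\|$, and $\delta(r_i)=p_{W'}\delta(r_i)$ by (P4). So $\delta(r)=\delta(r_1)r_2+r_1\delta(r_2)$ has distance at most $2\varepsilon\|r\|$ from $W'$. As $\|\delta(r)-[m,r]\|\le\varepsilon\|r\|$, $\mathrm{dist}([m,r],W')\le3\varepsilon\|r\|$.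

With $3\varepsilon$ and $\varepsilon$ in the roles of $\varepsilon$ and $\eta$, Lemma 4 yields
$$\mathrm{dist}(mc,W')\le10\varepsilon\|c\|\qquad(c\in R_2),\tag{4}$$
where $R_2$ is the ideal of $R$ generated by $R_0$.

**Step 5: the ideal $I$.** *$R_2$ is only an ideal of $R$; we need an ideal of $A$ whose intersection with $D$ lies in $R_2$.* Let $I\subseteq W'$ be the ideal of $A$ generated by $R_0$; $I\ne0$. By (P8), $R_0=R_0R_0R_0$, and $AR_0,R_0A\subseteq W'$, so $I$ is the closed span of $W'R_0W'$. We claim $D\cap I\subseteq R_2$. Let $d\in D\cap I$. Using an approximate unit of $D\cap I$, $d$ is a limit of elements $ede$ with $e\in D\cap I$. Approximating $d$ by sums of elements of $W'R_0W'$ and writing elements of $R_0$ as products of three, $ede$ is a limit of sums of elements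
$$(ewr)\,r'\,(r''w'e),\qquad w,w'\in W',\ r,r',r''\in R_0 .$$
Here $ewr,\,r''w'e\in DW'D\subseteq D\cap W'=R$, so these elements are in $RR_0R\subseteq R_2$.

**Step 6: the estimate.** *We split $c=u_{N+1}c+(1-u_{N+1})c$.* Let $c\in I$, $\|c\|\le1$. Since $d_I(mu_{N+1})\le d_W(mu_{N+1})\le\varepsilon$, $mu_{N+1}c$ has distance at most $\varepsilon$ from $M(I)c\subseteq I$. Next, $c'=(1-u_{N+1})c\in I$ satisfies $c'c'^*\in D\cap I\subseteq R_2$ by (3). By (P8), $c'=|c'^*|^{1/2}e$ with $|c'^*|^{1/2}=(c'c'^*)^{1/4}\in R_2$ and $e\in I$, both of norm at most $1$. By (4), $mc'=(m|c'^*|^{1/2})e$ has distance at most $10\varepsilon$ from $W'e\subseteq I$. Altogether $\mathrm{dist}(mc,I)\le11\varepsilon$. $\square$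

## Random unitaries and a genuine multiplier

**The next difficulty, and the way around it.** Now $mc$ is near $I$ uniformly for $c\in I_1$, but we need a multiplier $n$ near $m$. With a partition of unity $\sum q_i=1$ in $I$ one is tempted to write $m=\sum_{i,j}q_imq_j$ and to replace each entry by a nearby element of $I$. Entrywise errors of size $\varepsilon$ do not give an operator error of size $\varepsilon$: the $n\times n$ matrix with all entries $\varepsilon$ is $n\varepsilon$ times a projection and has norm $n\varepsilon$. Only a *band* matrix, with $q_imq_j=0$ for $|i-j|$ large, can be treated entrywise. So we decompose $m$, formally, with unitaries $v$ that are functions of a strictly positive element of $I$: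
$$m=\text{average of }(m-vmv^*)\;+\;\text{average of }vmv^* .$$
If $v$ is random with independent phases, the second average is a band matrix. And $m-vmv^*=[m,v]v^*\approx\delta(v)v^*$, which the Baire argument shows to be uniformly near multipliers. Since $v$ multiplies $I$ but not $J'$, products such as $mv$ have no meaning by themselves; we always keep elements of $I$ on both sides.

**Lemma 6.** There are an ideal $0\neq W\subseteq I$ of $A$ and $n\in M(W)$ with
$$\|cmd-cnd\|\le324\,\varepsilon\|c\|\|d\|\qquad(c,d\in W).$$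

*Proof.* **Step 1: the unitaries.** *We construct unitaries $v_\omega\in M(I)$ with one phase per slice of $I$.* Let $h\in I_+$ be strictly positive, $u_k=\varphi_k(h)$ as in (P6), $u_0=0$, $f_k=u_k-u_{k-1}\ge0$, and $X=\mathrm{sp}(h)\setminus\{0\}$. Then $C^*(h)\cong C_0(X)$ contains an approximate unit of $I$, so $C_b(X)=M(C_0(X))\subseteq M(I)$ unitally. As a function on $X$, $f_k$ vanishes outside $(\frac1{k+1},\frac1{k-1})$ (for $k=1$: outside $(\frac12,\infty)$). So $f_jf_k=0$ if $|j-k|\ge2$; at each point of $X$ at most two $f_k$ are nonzero, and two nonzero ones are consecutive; and $\sum f_k=1$, a locally finite sum on $X$. For $\omega\in\mathbb R^{\mathbb N}$ let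
$$v_\omega=\exp\Big(i\sum_k\omega_kf_k\Big),$$
a unitary of $C_b(X)\subseteq M(I)$. The $v_\omega$ commute and $v_{\omega+\omega'}=v_\omega v_{\omega'}$. Since $u_k$ vanishes outside $(\frac1{k+1},\infty)$, where $f_j=0$ for $j\ge k+2$, $v_\omega u_k$ depends only, and norm continuously, on $\omega_1,\dots,\omega_{k+1}$. As $\|v_\omega y-v_\omega u_ky\|\le\|y-u_ky\|$, the maps $\omega\mapsto v_\omega y$ and $v_\omega^*y$, and by taking adjoints $yv_\omega$, are norm continuous for $y\in I$. If $Y\subseteq I$ is an ideal of $A$, then $M(I)Y=M(I)YY\subseteq Y$, and similarly on the right.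

**Step 2: uniformity for $\delta(v_\omega)v_\omega^*$.** *We repeat the Baire argument with translations in place of flips.* Let $(Y_i)$ be as in (P5) for $I$, and let $S_i$ be the set of $\omega\in\mathbb R^{\mathbb N}$ for which there is $n\in M(Y_i)$ with $\|n\|\le\|\delta\|+\varepsilon$ and $\|p_{Y_i}\delta(v_\omega)-n\|\le\varepsilon$. For $c,d\in Y_i$, $c\,\delta(v_\omega)d=c\,\delta(v_\omega d)-cv_\omega\delta(d)$ is norm continuous in $\omega$. So by (P3) the set of pairs $(\omega,n)$ in question is closed in $\mathbb R^{\mathbb N}\times M(Y_i)_{\|\delta\|+\varepsilon}$, and $S_i$ is analytic by (P7). By (P2), (P5), (P1), $\bigcup S_i=\mathbb R^{\mathbb N}$. So some $S_i$ is nonmeager, hence comeager in an open set $O=O_1\times\mathbb R^{\{k>l\}}$ with $\emptyset\neq O_1\subseteq\mathbb R^l$ open. Put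
$$W:=Y_i,\qquad G_l=\{\omega:\omega_k=0\ \ \forall k\le l\},\qquad\Delta(\omega)=\delta(v_\omega)v_\omega^*,\qquad r=\|\delta\|+2\varepsilon .$$
Let $\omega\in G_l$. Translation by $\omega$ preserves $O$, so $S_i$ and $S_i-\omega$ are both comeager in $O$, and there is $\omega_0$ with $\omega_0,\ \omega_0+\omega\in S_i$. We have $v_{\omega_0}v_{\omega_0}^*=p_I$, and $\delta(v_\omega)=\delta(v_\omega)p_I$ by (P4). So the Leibniz rule for $v_{\omega_0+\omega}=v_\omega v_{\omega_0}$, multiplied on the right by $v_{\omega_0+\omega}^*$, gives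
$$\Delta(\omega)=\delta(v_{\omega_0+\omega})v_{\omega_0+\omega}^*-v_\omega\,\delta(v_{\omega_0})\,v_{\omega_0}^*v_\omega^* .$$
Multiply by $p_W$ and replace $p_W\delta(v_{\omega_0+\omega})$ and $p_W\delta(v_{\omega_0})$ by elements of $M(W)$ within $\varepsilon$. Since $p_WM(I)\subseteq M(W)$, the result is an $n\in M(W)$ within $2\varepsilon$ of $p_W\Delta(\omega)$, and $\|n\|\le\|\delta\|+2\varepsilon$. So
$$\forall\omega\in G_l\ \ \exists n\in M(W)_r:\quad\|p_W\Delta(\omega)-n\|\le2\varepsilon .\tag{5}$$

**Step 3: averaging.** *We integrate a measurable choice of $n$ and split $m$ into a multiplier $n_0$ and an averaged part $\Psi$.* For $c,d\in W$, applying $\delta$ to $d=v_\omega v_\omega^*d$ gives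
$$c\,\Delta(\omega)d=c\,\delta(d)-cv_\omega\,\delta(v_\omega^*d),\tag{6}$$
which is norm continuous in $\omega$. So by (P3) the set of pairs $(\omega,n)\in G_l\times M(W)_r$ as in (5) is closed in a product of Polish spaces, with nonempty sections. By Jankov–von Neumann there is a universally measurable choice $\omega\mapsto n_\omega$. Let $\rho$ be the probability measure on $\mathbb R$ with density $\frac{1-\cos(s/2)}{(\pi/2)s^2}$; its characteristic function is
$$\chi(t)=\max(0,1-2|t|).$$
Let $\mu=\rho^{\otimes\{k>l\}}$ on $G_l$. For $c\in W$ the functions $\omega\mapsto n_\omega c,\ cn_\omega$ are bounded and $\mu$-measurable into the separable space $W$, so the Bochner integrals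
$$n_0c:=\int n_\omega c\,d\mu(\omega),\qquad cn_0:=\int cn_\omega\,d\mu(\omega)$$
exist. As $(cn_0)d=c(n_0d)$, they define $n_0\in M(W)$, $\|n_0\|\le r$. By (5), $\|\int c\,\Delta(\omega)d\,d\mu-cn_0d\|\le2\varepsilon\|c\|\|d\|$.

On the other hand, $d$ and $v_\omega^*d$ are in $W\subseteq J'$. By (6) and Lemma 2 the element $c\,\Delta(\omega)d$ differs by at most $2\varepsilon\|c\|\|d\|$ from
$$c[m,d]-cv_\omega[m,v_\omega^*d]=cmd-cdm-(cv_\omega)m(v_\omega^*d)+(cv_\omega)(v_\omega^*d)m=cmd-(cv_\omega)m(v_\omega^*d).$$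
For $c,d\in I$ put
$$\Psi(c,d):=\int(cv_\omega)\,m\,(v_\omega^*d)\,d\mu(\omega)\in J',$$
the integral of a bounded norm continuous function. Then $\|\Psi(c,d)\|\le\kappa\|c\|\|d\|$, and combining the two estimates,
$$\|cmd-\Psi(c,d)-cn_0d\|\le4\varepsilon\|c\|\|d\|\qquad(c,d\in W).\tag{7}$$
It remains to approximate $\Psi$ by a multiplier.

**Step 4: $\Psi$ is a band matrix.** *Independence of the phases kills far off-diagonal entries.* Let $q_{-1}=0$, $q_0=u_{l+2}$, and $q_i=f_{l+2+i}$ for $i\ge1$. Then $\sum_{i\le K}q_i=u_{l+2+K}$, so $\sum_{i\ge0}q_i=1$ strictly in $M(I)$, and pointwise on $X$. Also $q_iq_j=0$ if $|i-j|\ge2$; for $i=0$, note that $u_{l+2}$ vanishes outside $(\frac1{l+3},\infty)$ and $f_{l+2+j}$ vanishes on $[\frac1{l+1+j},\infty)\supseteq[\frac1{l+3},\infty)$ for $j\ge2$. Therefore $\tilde q_i:=q_{i-1}+q_i+q_{i+1}\in I$ satisfies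
$$0\le\tilde q_i\le1,\qquad\tilde q_iq_i=q_i,\qquad\tilde q_i\tilde q_{i'}=0\ \text{ if }|i-i'|\ge4 .$$
Put
$$t_{ij}=\Psi(q_i,q_j)=\int q_iv_\omega\,m\,v_\omega^*q_j\,d\mu\in J'\subseteq B .$$
Then $\|t_{ij}\|\le\kappa$, $t_{ij}=\tilde q_it_{ij}\tilde q_j$, and $ct_{ij}d=\Psi(cq_i,q_jd)$ for $c,d\in W$.

*Claim: $t_{ij}=0$ if $|i-j|\ge3$.* Let $j\ge i+3$. On $G_l$, $q_iv_\omega$ depends only on the $\omega_k$ with $k>l$ and $f_kq_i\ne0$, hence $k\le l+3+i$. And $v_\omega^*q_j$ depends only on the $\omega_k$ with $l+1+j\le k\le l+3+j$. As $l+1+j\ge l+4+i$, these index sets are disjoint, so by Fubini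
$$t_{ij}=\Big(\int q_iv_\omega\,d\mu\Big)\,m\,\Big(\int v_\omega^*q_j\,d\mu\Big).$$
Evaluate the last factor, an element of $C_0(X)$, at points: $\int e^{-i\sum_{k>l}\omega_kf_k}d\mu=\prod_{k>l}\chi(f_k)$, so it is $q_j\prod_{k>l}\chi(f_k)$. At a point where $q_j=f_{l+2+j}\neq0$, the nonzero $f_k$, at most two and consecutive, have $k\ge l+1+j>l$ and sum to $1$. So one of them is at least $\frac12$, where $\chi$ vanishes, and the product is $0$. Hence $t_{ij}=0$. If $i\ge j+3$, the same argument shows that the first factor is $0$.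

**Step 5: replacing the entries.** *In the band we replace $t_{ij}$ by $a_{ij}\in M(W)$, using Lemma 5, and check the error entrywise.* By Lemma 5 choose $s_j\in I$ with $\|mq_j-s_j\|\le12\varepsilon$. Elements of $M(I)$ act on $W$ as multipliers through $p_WM(I)\subseteq M(W)$. For $|i-j|\le2$, $i,j\geq 0$, let
$$b_{ij}=q_is_j-q_in_0q_j\in M(W),\qquad a_{ij}=\tilde q_ib_{ij}\tilde q_j\in M(W),\qquad e_{ij}=p_Wt_{ij}-a_{ij}\in p_WB .$$
Since $\|q_is_j\|\le\|q_imq_j\|+12\varepsilon$, we have $\|b_{ij}\|\le\beta:=\kappa+12\varepsilon+r$. Let $c,d\in W_1$, $c'=c\tilde q_i$, $d'=\tilde q_jd$. Then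
$$ce_{ij}d=\big(c't_{ij}d'-c'q_imq_jd'+c'q_in_0q_jd'\big)+c'q_i(mq_j-s_j)d' .$$
As $c't_{ij}d'=\Psi(c'q_i,q_jd')$, (7) for $c'q_i$ and $q_jd'$ bounds the first bracket by $4\varepsilon$. The last term is at most $12\varepsilon$. By (P3),
$$\|e_{ij}\|\le16\varepsilon .\tag{8}$$

**Step 6: summing the band.** *Finitely many classes of orthogonal entries turn (8) into a norm estimate.* Split the pairs $(i,i+\mathsf d)$ with $|\mathsf d|\le2$ and $i,i+\mathsf d\ge0$ into $20$ classes according to $\mathsf d$ and $i$ mod $4$. For distinct pairs $(i,j),(i',j')$ in a class, $\tilde q_i\tilde q_{i'}=0=\tilde q_j\tilde q_{j'}$. Since $e_{ij}=\tilde q_i(p_Wt_{ij}-b_{ij})\tilde q_j$, it follows that $e_{ij}^*e_{i'j'}=0=e_{ij}e_{i'j'}^*$, and likewise for the $a_{ij}$. Hence for a finite subset $F$ of a class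
$$\Big\|\sum_Fe_{ij}\Big\|=\max_F\|e_{ij}\|\le16\varepsilon,\qquad\Big\|\sum_Fa_{ij}\Big\|\le\beta .$$
Next, $\sum a_{ij}$ over a class converges strictly in $M(W)$. Indeed $a_{ij}^*a_{ij}\le\beta^2\tilde q_j^2\le\beta^2\tilde q_j$. If all $j$ occurring in $F$ are $>k\ge1$, they differ by multiples of $4$, so $\sum_F\tilde q_j\le\sum_{i\ge k}q_i=1-u_{l+1+k}$. For $w\in W$ we get
$$\Big\|\sum_Fa_{ij}w\Big\|^2=\Big\|\sum_Fw^*a_{ij}^*a_{ij}w\Big\|\le\beta^2\|w^*(1-u_{l+1+k})w\|\to0\qquad(k\to\infty).$$
Similarly, with $a_{ij}a_{ij}^*\le\beta^2\tilde q_i$, one gets $\|w\sum_Fa_{ij}\|^2=\|\sum_Fwa_{ij}a_{ij}^*w^*\|\to0$ as the indices $i$ in $F$ tend to infinity. Let $n_1\in M(W)$ be the sum of the $20$ class sums.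

Let $c,d\in W$ and $x_K=\sum_{i\le K}q_i=u_{l+2+K}$. Since $cx_K\to c$, $x_Kd\to d$, and by Step 4,
$$\Psi(c,d)=\lim_K\Psi(cx_K,x_Kd)=\lim_K\sum_{\substack{i,j\le K\\|i-j|\le2}}ct_{ij}d,\qquad cn_1d=\lim_K\sum_{\substack{i,j\le K\\|i-j|\le2}}ca_{ij}d .$$
The difference of the two sums is $\sum ce_{ij}d$, at most $16\varepsilon\|c\|\|d\|$ for each class. So $\|\Psi(c,d)-cn_1d\|\le20\cdot16\,\varepsilon\|c\|\|d\|=320\,\varepsilon\|c\|\|d\|$. With (7), $n:=n_0+n_1$ satisfies the lemma. $\square$

## Patching the local implementers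

**Proposition 7 (local statement).** For every derivation $\delta$ of $B$, every ideal $U\ne0$ of $A$ and $\tau>0$ there are an ideal $0\neq W\subseteq U$ of $A$ and $n\in M(W)$ with
$$\|n\|\le\tfrac12\|\delta\|+\tau,\qquad\|\delta(c)-[n,c]\|\le\tau\|c\|\quad(c\in W).$$

*Proof.* *We translate Lemma 6 into a statement on commutators.* Take $\varepsilon=\tau/1000$ in Lemma 2, and $W,n$ as in Lemma 6; $W\subseteq I\subseteq V\subseteq U$. Then
$$\|n\|=\sup_{c,d\in W_1}\|cnd\|\le\kappa+324\varepsilon=\tfrac12\|\delta\|+\tfrac32\varepsilon+324\varepsilon\le\tfrac12\|\delta\|+\tau .$$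
For $a,c,d\in W_1$ we have, up to an error $\varepsilon$ from Lemma 2,
$$a(\delta(c)-[n,c])d\approx\big(am(cd)-an(cd)\big)-\big((ac)md-(ac)nd\big),$$
whose norm is at most $648\varepsilon$. As $\delta(c)-[n,c]\in p_WB$ by (P4), (P3) gives $\|\delta(c)-[n,c]\|\le649\varepsilon\le\tau$ for $c\in W_1$. $\square$

**Proposition 8 (global approximation).** For every derivation $\delta$ of $B$ and $\tau>0$ there is $n\in B$ with $\|n\|\le\frac12\|\delta\|+\tau$ and $\|\delta-\mathrm{ad}\,n\|\le2\tau$.

*Proof.* **Step 1: glue.** *Orthogonal local solutions assemble to one multiplier of an essential ideal.* By Zorn's lemma take a maximal family of pairwise orthogonal nonzero ideals $W_i$ with $n_i\in M(W_i)$ as in Proposition 7, and let $K=\bigoplus W_i$ ($c_0$-sum). If $K^\perp\ne0$, Proposition 7 with $U=K^\perp$ would enlarge the family. So $K$ is essential. Let $n=(n_i)\in\prod M(W_i)=M(K)\subseteq B$, so $\|n\|\le\frac12\|\delta\|+\tau$, and let $D=\delta-\mathrm{ad}\,n$.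

**Step 2: $D$ is small on $K$.** *We check norms componentwise.* For $b\in B$, $\|b\|=\sup_i\|p_{W_i}b\|$: by (P3) for $K$, where $p_K=1$, $\|b\|$ is the supremum of $\|cbd\|$ over $c,d\in K_1$ with finitely many nonzero components, and then $cbd$ is a finite sum of the orthogonal elements $p_{W_i}cbd=(p_{W_i}c)(p_{W_i}b)(p_{W_i}d)$. For $c\in K$ with components $c_i=p_{W_i}c\in W_i$, (P4) gives $p_{W_i}D(c)=\delta(c_i)-[n_i,c_i]$, of norm at most $\tau\|c\|$. So $\|D(c)\|\le\tau\|c\|$.

**Step 3: $D$ is small on $B$.** *We recover $D(b)$ from its products with $K$.* Let $b\in M(L)$, $L\in\mathcal E(A)$, and $c,d\in(K\cap L)_1$. Then $bd\in K\cap L$, so $cD(b)d=cD(bd)-cbD(d)$ has norm at most $2\tau\|b\|$. By (P3) for the essential ideal $K\cap L$, $\|D(b)\|\le2\tau\|b\|$. By density of $B_0$, $\|D\|\le2\tau$. $\square$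

**Proof of Theorem 1.** *We iterate Proposition 8 on the error and sum.* Let $\tau_k=2^{-k}\sigma/4$ for $k\ge0$, so $\sum\tau_k=\sigma/2$, and $\delta_0=\delta$. By Proposition 8 choose inductively $b_k\in B$ with $\|b_k\|\le\frac12\|\delta_k\|+\tau_k$ such that the derivation $\delta_{k+1}:=\delta_k-\mathrm{ad}\,b_k$ of $B$ has norm at most $2\tau_k$. Then $\frac12\|\delta_{k+1}\|\le\tau_k$, and
$$\sum_k\|b_k\|\le\tfrac12\|\delta\|+\sum_{k\ge0}\tau_k+\sum_{k\ge0}\tau_k=\tfrac12\|\delta\|+\sigma .$$
So $b=\sum b_k$ converges in $B$ and $\|b\|\le\frac12\|\delta\|+\sigma$. As $\delta-\mathrm{ad}(b_0+\dots+b_k)=\delta_{k+1}\to0$, $\delta=\mathrm{ad}\,b$. $\blacksquare$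

## Norm formula, $c_0$-sums, and automorphisms near the identity

**Corollary 9.** For $A$ separable and every derivation $\delta$ of $M_{\mathrm{loc}}(A)$,
$$\|\delta\|=2\inf\{\|b\|:b\in M_{\mathrm{loc}}(A),\ \delta=\mathrm{ad}\,b\};$$
equivalently, $\|\mathrm{ad}\,b\|=2\,\mathrm{dist}(b,Z(M_{\mathrm{loc}}(A)))$ for all $b\in M_{\mathrm{loc}}(A)$, where $Z$ denotes the center.

*Proof.* "$\ge$" is Theorem 1 with $\sigma\to0$, and "$\le$" is $\|\mathrm{ad}\,b\|\le2\|b\|$. The second form is equivalent because the implementers of $\mathrm{ad}\,b$ are exactly the elements $b-z$ with $z$ central. $\square$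

**Corollary 10.** Let $A$ be any C$^*$-algebra having an essential ideal $E$ which is a $c_0$-direct sum $\bigoplus_iA_i$ of (arbitrarily many) separable C$^*$-algebras. Then every derivation of $M_{\mathrm{loc}}(A)$ is inner, with the same norm formula.

*Proof.* **Step 1: $M_{\mathrm{loc}}(A)=M_{\mathrm{loc}}(E)$.** *We reduce to the direct sum.* The essential ideals of $A$ contained in $E$ are cofinal, since $K\cap E$ is essential if $K$ is. They are exactly the essential ideals of $E$: an ideal $K$ of $E$ is an ideal of $A$, and if it is essential in $E$ and $aK=0$, then $(ae)K\subseteq aK=0$ for $e\in E$, so $aE=0$ and $a=0$.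

**Step 2: $M_{\mathrm{loc}}(\bigoplus A_i)=\prod M_{\mathrm{loc}}(A_i)$.** *We identify the limit.* The essential ideals of $\bigoplus A_i$ are the $\bigoplus K_i$ with $K_i\in\mathcal E(A_i)$, and $M(\bigoplus K_i)=\prod M(K_i)\subseteq\prod M_{\mathrm{loc}}(A_i)$, compatibly with restriction. Their union is dense: any $(b_i)\in\prod M_{\mathrm{loc}}(A_i)$ can be approximated within $\varepsilon$ in every coordinate by some $b_i'\in M(K_i)$, $K_i\in\mathcal E(A_i)$, and $(b_i')\in\prod M(K_i)$.

**Step 3: the derivation.** *We apply Theorem 1 in each coordinate.* By the computation in (P4), a derivation $\delta$ kills the central projections of the factors. So it restricts to derivations $\delta_i$ of $M_{\mathrm{loc}}(A_i)$ with $\|\delta_i\|\le\|\delta\|$, and the $i$-th coordinate of $\delta(x)$ is $\delta_i(x_i)$. By Theorem 1 choose $b_i$ with $\delta_i=\mathrm{ad}\,b_i$ and $\|b_i\|\le\frac12\|\delta\|+\sigma$. Then $b=(b_i)$ satisfies $\delta=\mathrm{ad}\,b$ and $\|b\|\le\frac12\|\delta\|+\sigma$. The norm formula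 follows as in Corollary 9. $\square$

**Corollary 11.** For $A$ as in Corollary 10, every $*$-automorphism $\alpha$ of $M_{\mathrm{loc}}(A)$ with $\|\alpha-\mathrm{id}\|<2$ is inner, $\alpha=\mathrm{Ad}\,u$ (that is, $\alpha(x)=uxu^*$) with $u$ unitary in $M_{\mathrm{loc}}(A)$. The constant $2$ is optimal.

*Proof.* By Kadison–Ringrose (Comm. Math. Phys. 4 (1967)), a $*$-automorphism $\alpha$ of a C$^*$-algebra with $\|\alpha-\mathrm{id}\|<2$ has the form $\exp\delta$ with $\delta$ a derivation satisfying $\delta(a^*)=\delta(a)^*$. By Corollary 10, $\delta=\mathrm{ad}\,b$. From $[b,a^*]=[b,a]^*=-[b^*,a^*]$ we get $\mathrm{ad}\,b=-\mathrm{ad}\,b^*$. So $\frac12(b-b^*)$ also implements $\delta$, and we may take $b^*=-b$. Then $\alpha=\exp(\mathrm{ad}\,b)=\mathrm{Ad}\,u$ with the unitary $u=e^b$. For optimality take the flip $\alpha(x_1,x_2)=(x_2,x_1)$ of $\mathbb C\oplus\mathbb C=M_{\mathrm{loc}}(\mathbb C\oplus\mathbb C)$. It is not inner, since the algebra is commutative and $\alpha\ne\mathrm{id}$. And $\|\alpha(x)-x\|=|x_1-x_2|\le2\|x\|$,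 with equality at $(1,-1)$, so its distance from the identity is exactly $2$. $\square$
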